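\title{Compact spaces splittable over Eberlein compacta}

\begin{abstract}
A space $X$ is splittable over a class $\mathcal P$ of spaces if for every
$A\subset X$ there is a continuous map $f$ from $X$ to a member of $\mathcal P$
with $A=f^{-1}f(A)$. We prove in ZFC that a compact space is splittable over the
class of Eberlein compacta if and only if it is Eberlein compact; this was known
under $V=L$. Consequently the square of a compact space splittable over the
Eberlein compacta is again splittable over them. The proof combines a coloring of
Eberlein compacta whose compact monochromatic sets are small with a Baire category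
argument along a stationary set of ordinals. We also treat subclasses of the
Eberlein compacta, determine which powers remain splittable, and show that
splitting only the open and the closed sets does not suffice.
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Tychonoff. A \emph{map} is a continuous map; the word
\emph{function} is used when no continuity is assumed. We work in ZFC.

A map $f:X\to Y$ \emph{splits} a set $A\subset X$ if $A=f^{-1}f(A)$.
Equivalently, every fiber of $f$ is contained in $A$ or disjoint from $A$, so that
the value $f(x)$ decides whether $x\in A$. Following Arhangel'skii, we call $X$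
\emph{splittable over a class} $\mathcal P$ of spaces if for every $A\subset X$
there are a space $Y\in\mathcal P$ and a map $f:X\to Y$ that splits $A$.

A single map splits all subsets of $X$ exactly when it is injective, and an
injective map on a compact space is an embedding. So for compact $X$ the statement
``some map into a member of $\mathcal P$ splits every set'' says that $X$ embeds
in a member of $\mathcal P$, and splittability is what one gets by interchanging
the two quantifiers: the map may now depend on the set. One wants to know how much
is lost in this exchange.

We study this for the class of Eberlein compacta. A compact space is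
\emph{Eberlein compact} if it is homeomorphic to a weakly compact subset of a
Banach space; equivalently, if for some set $\Gamma$ it embeds in
\[
c_0(\Gamma)=\bigl\{y\in\mathbb R^\Gamma:\ \{\gamma:|y(\gamma)|>\varepsilon\}
\text{ is finite for every }\varepsilon>0\bigr\}
\]
with the topology of pointwise convergence. We use only the second description.
From now on \emph{splittable}, with no class named, means splittable over the
class of Eberlein compacta.

It is known that under $V=L$ a compact space is splittable if and only if it is
Eberlein compact. The following is Question~4.12 of \cite{Split}.

\begin{quote}
Suppose that a compact space $X$ is splittable over the class of Eberlein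
compacta. Is it true in ZFC that $X\times X$ is also splittable over this class?
\end{quote}

The hypothesis gives some maps on $X\times X$ at once: if $f$ splits $A$ and $g$
splits $B$, then $f\times g$ splits the rectangle $A\times B$. Such product maps
are of no help for general sets. If $f(x)=f(x')$ with $x\ne x'$, then $f\times g$
sends $(x,x)$ and $(x',x)$ to the same point; so $f\times g$ splits the diagonal
only if $f$ is injective, and then $X$ is already embedded in an Eberlein
compactum. This suggests that a positive answer has to pass through the statement
known under $V=L$, and this is how we obtain it.

\begin{theorem}\label{thm:main}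
In ZFC, a compact space is splittable over the class of Eberlein compacta if and
only if it is Eberlein compact.
\end{theorem}

\begin{theorem}\label{thm:square}
In ZFC, if a compact space $X$ is splittable over the class of Eberlein compacta,
then so is $X\times X$.
\end{theorem}

\begin{proof}
By Theorem~\ref{thm:main}, $X$ is Eberlein compact. Then $X\times X$ is Eberlein
compact (fact (E1) below), and the identity map splits each of its subsets.
\end{proof}

The proof of Theorem~\ref{thm:main} has two parts. Sections~\ref{sec:prelim}
and~\ref{sec:fibers} reduce it to finding one subset $A$ of $X$ such that both $A$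
and $X\setminus A$ meet every closed subspace that is not Eberlein.
Sections~\ref{sec:rank} and~\ref{sec:proof} construct $A$, by induction on the
weight, as the preimage of a stationary set under an ordinal-valued rank function.
Section~\ref{sec:more} contains the version for subclasses, the exact range of
splittable powers, and an example showing that arbitrary sets are needed.

\section{Eberlein compacta and splitting maps}\label{sec:prelim}

The weight $w(X)$ is the least cardinality of a base of $X$, the density $d(X)$
is the least cardinality of a dense subset, and $d(X)\le w(X)$. We write
$\operatorname{cl}$ for closure and $\mathfrak c=2^\omega$. A space is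
\emph{Fr\'echet--Urysohn} if every point in the closure of a set $A$ is the limit
of a sequence of points of $A$. For $y\in c_0(\Gamma)$ and $n\ge1$ put
\[
T_n(y)=\{\gamma\in\Gamma:\ |y(\gamma)|>1/n\}.
\]
These sets are finite, they increase with $n$, and their union is the support of
$y$, which is therefore countable.

We use four facts about Eberlein compacta.

\begin{enumerate}
\item[(E1)] \emph{Closed subspaces and countable products of Eberlein compacta
are Eberlein, and metrizable compacta are Eberlein.} For products, let
$K_n\subset c_0(\Gamma_n)$, $n\ge1$. Composing with $t\mapsto t/(1+|t|)$, we may
assume that all coordinates lie in $(-1,1)$. Sending $(y_n)_n$ to the function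
equal to $2^{-n}y_n$ on $\Gamma_n$ embeds $\prod_nK_n$ in $c_0$ of the disjoint
union of the $\Gamma_n$. In particular $[0,1]^\omega$ is Eberlein, and it contains
a copy of every metrizable compactum.

\item[(E2)] \emph{A Hausdorff continuous image of an Eberlein compactum is
Eberlein.} This is a theorem of Benyamini, Rudin and Wage \cite{BRW}.
Consequently, \emph{a compact space that is a finite union of closed Eberlein
subspaces is Eberlein}: if $X=K_1\cup\dots\cup K_m$ with all $K_i$ nonempty, then
$X$ is the image of $K_1\times\dots\times K_m\times\{1,\dots,m\}$ under
$(x_1,\dots,x_m,i)\mapsto x_i$.

\item[(E3)] \emph{If an Eberlein compactum $Y$ has a dense subset $D$ with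
$|D|\le\kappa$, where $\kappa\ge\omega$, then $w(Y)\le\kappa$.} Let
$Y\subset c_0(\Gamma)$ and let $S$ be the union of the supports of the points of
$D$, so $|S|\le\kappa$. For $\gamma\notin S$ the closed set
$\{y\in Y:y(\gamma)=0\}$ contains $D$, hence equals $Y$. So restriction to $S$
embeds $Y$ in $\mathbb R^S$.

\item[(E4)] \emph{Eberlein compacta are Fr\'echet--Urysohn.} Let
$A\subset Y\subset c_0(\Gamma)$ and $y\in\operatorname{cl}A$. Choose $a_n\in A$,
$n\ge1$, recursively so that $|a_n(\gamma)-y(\gamma)|<1/n$ for all $\gamma$ in
the finite set $T_n(y)\cup\bigcup_{j<n}T_n(a_j)$. A coordinate $\gamma$ in the
support of $y$ or of some $a_j$ belongs to this set for all large $n$, so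
$a_n(\gamma)\to y(\gamma)$. At every other coordinate $y$ and all $a_n$ vanish.
\end{enumerate}

If $f$ maps a compact space $X$ into an Eberlein compactum, then $f(X)$ is
Eberlein by (E1). A subspace $Z$ of a splittable space $X$ is splittable: a map
on $X$ that splits $A\subset Z$ still splits $A$ after restriction to $Z$. For
maps $f_i:X\to Y_i$ we write $\Delta_if_i:X\to\prod_iY_i$, or $(f_1,f_2)$, for the
diagonal map $x\mapsto(f_i(x))_i$; its fibers are intersections of fibers of the
$f_i$.

Since the class of targets is closed under countable products, countably many sets
can be split by one map. It is convenient to view countably many sets as one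
coloring with $\mathfrak c$ colors.

\begin{lemma}\label{lem:code}
Let $\mathcal P$ be a class of spaces closed under countable products, let $X$ be
splittable over $\mathcal P$, and let $\psi$ be a function from $X$ to a set of
cardinality at most $\mathfrak c$. Then there is a map $g:X\to Z$ with
$Z\in\mathcal P$ such that $\psi$ is constant on every fiber of $g$.
\end{lemma}

\begin{proof}
We may assume that $\psi$ takes values in $\{0,1\}^\omega$. Let
$g_n:X\to Z_n\in\mathcal P$ split $A_n=\{x:\psi(x)(n)=1\}$ and put
$g=\Delta_ng_n$. If $g(x)=g(x')$, then for each $n$ the points $x,x'$ lie in one
fiber of $g_n$, so both belong to $A_n$ or neither does. Hence $\psi(x)=\psi(x')$.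
\end{proof}

This settles the small case of Theorem~\ref{thm:main}. If $X$ is compact,
splittable and $|X|\le\mathfrak c$, take for $\psi$ the identity function of $X$.
The resulting map $g$ is injective, so it embeds $X$ in an Eberlein compactum.

For larger $X$ the same device separates the points with uncountably many maps.
The product of the targets need not be Eberlein any more, but its weight can be
controlled. The next lemma transfers (E3) and (E4) to splittable spaces.

\begin{lemma}\label{lem:fu}
Let $X$ be a splittable compact space. Then $X$ is Fr\'echet--Urysohn, and if $X$
is infinite, then $w(X)=d(X)$.
\end{lemma}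

\begin{proof}
Let $x\in\operatorname{cl}A$ and let $f$ be a map to an Eberlein compactum that
splits $\{x\}$, so $f^{-1}f(x)=\{x\}$. Since $f(x)\in\operatorname{cl}f(A)$, (E4)
gives $a_n\in A$ with $f(a_n)\to f(x)$. If $U$ is an open neighborhood of $x$,
then $f(X\setminus U)$ is compact, hence closed, and does not contain $f(x)$. So
$f(a_n)\notin f(X\setminus U)$, and therefore $a_n\in U$, for all large $n$. Thus
$a_n\to x$.

Let $X$ be infinite and let $D$ be dense with $|D|=d(X)=\kappa$; then
$\kappa\ge\omega$. Every point is the limit of a sequence from $D$, so
$|X|\le\kappa^\omega\le2^\kappa$, and there is an injective function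
$\iota:X\to\{0,1\}^\kappa$. For $\xi<\kappa$ let $f_\xi$ be a map to an Eberlein
compactum that splits $A_\xi=\{x:\iota(x)(\xi)=1\}$. The set $f_\xi(D)$ is dense
in $f_\xi(X)$, so $w(f_\xi(X))\le\kappa$ by (E3). If $x\ne x'$, some $A_\xi$
contains exactly one of the two points, and then $f_\xi(x)\ne f_\xi(x')$. Hence
$\Delta_{\xi<\kappa}f_\xi$ embeds $X$ in $\prod_{\xi<\kappa}f_\xi(X)$, a space of
weight at most $\kappa$.
\end{proof}

The bound $|X|\le d(X)^\omega$ shows that a splittable compact space of weight at
most $\mathfrak c$ has at most $\mathfrak c^\omega=\mathfrak c$ points and is
therefore Eberlein. The first weight that requires a new argument is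
$\mathfrak c^+$.

\section{Maps with Eberlein fibers}\label{sec:fibers}

When $|X|>\mathfrak c$, no coloring $\psi$ with $\mathfrak c$ colors is
injective. But Lemma~\ref{lem:code} gives more than monochromatic fibers: the
fibers of $g$ are also compact. So we look for colorings whose color classes may
be large but contain only small compact sets.

The simplest large Eberlein compactum shows that this can be done. Let $\Gamma$ be
uncountable, let $e_\gamma$ be the characteristic function of $\{\gamma\}$, and
let $K=\{0\}\cup\{e_\gamma:\gamma\in\Gamma\}\subset c_0(\Gamma)$, the one-point
compactification of a discrete space. Color each point by the number of its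
coordinates that exceed $1/2$. One color class is $\{0\}$. The other is
$\{e_\gamma:\gamma\in\Gamma\}$, in which the open condition $z(\gamma)>1/2$
isolates $e_\gamma$; its compact subsets are finite. In general we count large
coordinates at every scale.

\begin{lemma}\label{lem:color}
For every Eberlein compactum $K$ there is a function $\chi:K\to\omega^\omega$ such
that every compact set $C\subset K$ on which $\chi$ is constant has at most
$\mathfrak c$ points.
\end{lemma}

\begin{proof}
Let $K\subset c_0(\Gamma)$ and $\chi(y)=(|T_1(y)|,|T_2(y)|,\dots)$. Let $C$ be
compact and $\chi$ constant on $C$. Fix $n\ge1$. For $y\in C$ the set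
\[
O_y=\{z\in C:\ |z(\gamma)|>1/n\text{ for all }\gamma\in T_n(y)\}
\]
is an open neighborhood of $y$ in $C$, because $T_n(y)$ is finite and the
inequalities are strict. If $z\in O_y$, then $T_n(y)\subset T_n(z)$, and these
finite sets have the same cardinality since $\chi(y)=\chi(z)$; so
$T_n(z)=T_n(y)$. Finitely many sets $O_y$ cover $C$, hence $T_n$ takes finitely
many values on $C$ and $S_n=\bigcup_{y\in C}T_n(y)$ is finite. The countable set
$S=\bigcup_nS_n$ contains the support of every point of $C$, so restriction to $S$
is injective on $C$ and $|C|\le|\mathbb R^S|\le\mathfrak c$.
\end{proof}

The coloring $\chi$ is not required to be continuous or measurable. We may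
therefore color many disjoint Eberlein pieces of a space independently of each
other, and then apply Lemma~\ref{lem:code} twice: first to cut the pieces into
parts with at most $\mathfrak c$ points, then to separate the points inside each
part. We allow a general class $\mathcal P$ for use in Section~\ref{sec:more}.

\begin{lemma}\label{lem:partition}
Let $\mathcal P$ be a class of spaces closed under countable products, let $X$ be
splittable over $\mathcal P$, and let $\mathcal K$ be a partition of $X$ into
Eberlein compact subspaces. Then there is a map $g:X\to Z$ with $Z\in\mathcal P$
that is injective on every member of $\mathcal K$.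
\end{lemma}

\begin{proof}
For $K\in\mathcal K$ let $\chi_K:K\to\omega^\omega$ be as in
Lemma~\ref{lem:color}, and let $\chi:X\to\omega^\omega$ agree with $\chi_K$ on
$K$. Since $|\omega^\omega|=\mathfrak c$, Lemma~\ref{lem:code} gives a map
$g_1:X\to Z_1\in\mathcal P$ with $\chi$ constant on each fiber. The nonempty sets
of the form $K\cap g_1^{-1}(z)$, with $K\in\mathcal K$ and $z\in Z_1$, form a
partition $\mathcal L$ of $X$. Each of them is a compact subset of some $K$ on
which $\chi_K$ is constant, so it has at most $\mathfrak c$ points. Hence there is
a function $\psi:X\to\{0,1\}^\omega$ that is injective on every member of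
$\mathcal L$. Let $g_2:X\to Z_2\in\mathcal P$ be a map with $\psi$ constant on
each fiber, and put $g=(g_1,g_2)$. If $x,x'\in K\in\mathcal K$ and $g(x)=g(x')$,
then $x$ and $x'$ lie in the same member of $\mathcal L$ and $\psi(x)=\psi(x')$,
so $x=x'$.
\end{proof}

\begin{proposition}\label{prop:fiber}
Let $X$ be a splittable compact space.
\begin{enumerate}
\item[(a)] If $f:X\to Y$ is a map to an Eberlein compactum and all fibers of $f$
are Eberlein, then $X$ is Eberlein.
\item[(b)] If $A\subset X$ is such that every closed subset of $X$ contained in
$A$ or disjoint from $A$ is Eberlein, then $X$ is Eberlein.
\end{enumerate}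
\end{proposition}

\begin{proof}
(a) Apply Lemma~\ref{lem:partition} to the partition of $X$ into the nonempty
fibers of $f$. The map $(f,g):X\to Y\times Z$ is injective, so it embeds $X$ as a
closed subspace of an Eberlein compactum.

(b) Let $f$ be a map to an Eberlein compactum that splits $A$. Each fiber of $f$
is closed and is contained in $A$ or disjoint from $A$. Apply (a).
\end{proof}

Part (a) fails without splittability, even for fibers with two points; see
Example~\ref{ex:arrow}.

\section{Ranks and stationary sets}\label{sec:rank}

By Proposition~\ref{prop:fiber}(b) it suffices to find, in a splittable compact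
space $X$, a set $A$ such that every closed non-Eberlein subspace meets both $A$
and $X\setminus A$. The familiar construction of such sets, as for Bernstein
subsets of the line, lists the closed sets and picks two fresh points from each.
It needs the list to be no longer than the sets in it are large. Here, for weight
$\kappa=\mathfrak c^+$, the space has at most $\kappa^\omega=\kappa$ points, while
the only evident bound on the number of closed sets is $2^\kappa$. We need a
definition of $A$ that deals with all closed sets at once, and stationary sets
provide it.

Let $\mu$ be a regular uncountable cardinal. A set $E\subset\mu$ is a \emph{club}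
if it is unbounded in $\mu$ and closed in the order topology of $\mu$. A set
$S\subset\mu$ is \emph{stationary} if it meets every club. The set
$\{\gamma<\mu:\operatorname{cf}\gamma=\omega\}$ is stationary, since a club
contains the supremum of any strictly increasing sequence of its elements. By
Solovay's theorem, every stationary subset of $\mu$ is the union of $\mu$ pairwise
disjoint stationary sets. We need only two of them.

\begin{example}\label{ex:ordinal}
Let $X=[0,\omega_1]$ with the order topology, let $S_0,S_1\subset\omega_1$ be
disjoint stationary sets, and let $A=S_1$. Let $C\subset X$ be closed. If
$C\cap\omega_1$ is bounded, then $C$ is a countable compact space, hence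
metrizable and Eberlein. Otherwise $C\cap\omega_1$ is a club, so it meets $S_1=A$
and $S_0\subset X\setminus A$. Thus $A$ has the property in
Proposition~\ref{prop:fiber}(b). As $X$ is not Eberlein (the point $\omega_1$ is
not the limit of a sequence of countable ordinals), $X$ is not splittable.
\end{example}

The conclusion also follows from Lemma~\ref{lem:fu}; what matters is the form of
$A$. In general the space will be an increasing union of closed Eberlein subspaces
$X_\xi$, $\xi<\mu$, in the role of the initial segments $[0,\xi]$. Each point $x$
has a rank $\rho(x)$, the least $\xi$ with $x\in X_\xi$, and $A$ will be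
$\rho^{-1}(S_1)$. The difficulty is that $\rho$ need not be continuous, so the
ranks of a closed set can be unbounded without forming a club.

\begin{example}\label{ex:onepoint}
Let $F=\mu\cup\{\infty\}$ be the one-point compactification of the discrete space
$\mu$, and let $F_\xi=\{\alpha:\alpha<\xi\}\cup\{\infty\}$. These sets are closed
and increasing, with union $F$. The rank of $\infty$ is $0$ and the rank of
$\alpha$ is $\alpha+1$. The set of ranks is unbounded and contains no limit
ordinal.
\end{example}

Here the sets $F_\xi$ with $\xi\ge1$ have interior points. If we repeat the
construction above every isolated point, the interiors disappear and limit ranks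
appear.

\begin{example}\label{ex:tree}
Let $\Gamma$ be the set of nonempty finite sequences of ordinals below $\mu$.
Identify a finite or infinite sequence $s\in\mu^{\le\omega}$ with the element of
$c_0(\Gamma)$ that equals $2^{-n}$ at each initial segment $s|n$ of $s$ of finite
length $n\ge1$ and vanishes elsewhere. The set $F$ of these elements is compact:
it consists of those points of $\prod_{t\in\Gamma}\{0,2^{-|t|}\}$ whose support is
a chain closed under initial segments, and this is a closed condition. Let $F_\xi$
be the set of sequences with all entries below $\xi$. It is closed, being defined
by the vanishing of the coordinates $t$ that have an entry $\ge\xi$, and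
$F=\bigcup_{\xi<\mu}F_\xi$. It has empty interior: a finite $s$ is the limit of
the one-step extensions $s^\frown(\xi+n)\notin F_\xi$, and an infinite $s$ is the
limit of its initial segments. The rank of $s$ is $\sup_n(s(n)+1)$. Finite
sequences have rank $0$ or a successor ordinal, and every $\gamma<\mu$ of
cofinality $\omega$ is the rank of an infinite sequence cofinal in $\gamma$.
\end{example}

The next lemma shows that this behavior is general. A closed set is \emph{nowhere
dense} if its interior is empty, and the Baire category theorem states that a
nonempty compact space is not a countable union of closed nowhere dense sets.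

\begin{lemma}\label{lem:rank}
Let $\mu$ be a regular uncountable cardinal and let $F$ be a nonempty compact
Fr\'echet--Urysohn space. Let $(F_\xi)_{\xi<\mu}$ be an increasing family of closed
nowhere dense subsets of $F$ with union $F$, and put
$\rho(x)=\min\{\xi:x\in F_\xi\}$. Then there is a club $E\subset\mu$ such that
every $\gamma\in E$ with $\operatorname{cf}\gamma=\omega$ equals $\rho(x)$ for some
$x\in F$.
\end{lemma}

Note that $x\in F_\xi$ if and only if $\rho(x)\le\xi$. Given
$\gamma_n\nearrow\gamma$, the Baire theorem applied to $F$ yields a point outside
all $F_{\gamma_n}$, that is, of rank at least $\gamma$, but with no upper bound on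
the rank. To get rank exactly $\gamma$ we apply the Baire theorem in a closed
subspace $K\subset F_\gamma$ in which the sets $F_{\gamma_n}$ are still nowhere
dense. We obtain $K$ as the closure of a set that contains, with each of its
points, sequences witnessing nowhere density. The Fr\'echet--Urysohn property makes
these witnesses countable, which keeps the set smaller than $\mu$ and its ranks
bounded.

\begin{proof}
Each $F\setminus F_\xi$ is dense in $F$. For $q\in F$ and $\xi<\mu$ choose points
$s(q,\xi,n)\in F\setminus F_\xi$, $n<\omega$, with $s(q,\xi,n)\to q$ as
$n\to\infty$. Fix $q_0\in F$. For $\gamma<\mu$ define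
\[
P_\gamma^0=\{q_0\},\qquad
P_\gamma^{k+1}=P_\gamma^k\cup\{s(q,\xi,n):\ q\in P_\gamma^k,\ \xi<\gamma,\ n<\omega\},
\qquad P_\gamma=\bigcup_{k<\omega}P_\gamma^k .
\]
Then $P_\gamma$ is closed under $q\mapsto s(q,\xi,n)$ for $\xi<\gamma$,
$n<\omega$, and $P^k_\delta\subset P^k_\gamma$ for $\delta\le\gamma$. Moreover,
\begin{equation}\label{eq:cont}
P_\gamma=\bigcup_{\delta<\gamma}P_\delta\quad\text{for limit }\gamma .
\end{equation}
Indeed, by induction on $k$ every point of $P_\gamma^k$ lies in some $P_\delta^k$
with $\delta<\gamma$: if $q\in P_\delta^k$ and $\xi<\gamma$, then
$s(q,\xi,n)\in P_{\delta'}^{k+1}$ for $\delta'=\max(\delta,\xi+1)<\gamma$.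

We have $|P_\gamma|\le|\gamma|+\omega<\mu$, so
$\varphi(\gamma)=\sup\{\rho(q):q\in P_\gamma\}<\mu$ because $\mu$ is regular. Let
$E$ be the set of limit ordinals $\gamma<\mu$ such that $\varphi(\delta)<\gamma$
for all $\delta<\gamma$. A limit point $\gamma<\mu$ of $E$ belongs to $E$, since
each $\delta<\gamma$ lies below some element of $E\cap\gamma$. Given
$\beta_0<\mu$, choose $\beta_0<\beta_1<\dots<\mu$ with
$\beta_{m+1}>\sup_{\delta<\beta_m}\varphi(\delta)$, which regularity permits; then
$\sup_m\beta_m\in E$. So $E$ is a club.

Let $\gamma\in E$ have cofinality $\omega$, let $\gamma_n\nearrow\gamma$ be
strictly increasing, and put $P=P_\gamma$, $K=\operatorname{cl}P$. By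
\eqref{eq:cont}, each $q\in P$ lies in some $P_\delta$ with $\delta<\gamma$, so
$\rho(q)\le\varphi(\delta)<\gamma$. Hence $P\subset F_\gamma$, and
$K\subset F_\gamma$ since $F_\gamma$ is closed. Fix $n$. Every $q\in P$ is the
limit of the points $s(q,\gamma_n,k)$, $k<\omega$, which lie in
$P\setminus F_{\gamma_n}$. So $P\setminus F_{\gamma_n}$ is dense in $P$, hence in
$K$, and the closed set $K\cap F_{\gamma_n}$ is nowhere dense in $K$. As $K$ is
compact and nonempty, the Baire theorem gives
$x\in K\setminus\bigcup_nF_{\gamma_n}$. Then $\rho(x)\le\gamma$ and
$\rho(x)>\gamma_n$ for all $n$, so $\rho(x)=\gamma$.
\end{proof}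

Example~\ref{ex:onepoint} shows that nowhere density cannot be dropped, and a
closed non-Eberlein set $C$ may well have open parts inside some $X_\xi$. We
therefore remove from $C$ all points near which it is Eberlein. Compactness shows
that something remains. Splittability shows that one removal is enough: the
remainder has no Eberlein part of its own.

\begin{lemma}\label{lem:kernel}
Let $C$ be a splittable compact space that is not Eberlein. Then there is a
nonempty closed set $F\subset C$ such that $\operatorname{cl}V$ is not Eberlein
for every nonempty relatively open set $V\subset F$.
\end{lemma}

\begin{proof}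
Let $O$ be the union of all open $U\subset C$ with $\operatorname{cl}U$ Eberlein,
and let $F=C\setminus O$. Every compact set $L\subset O$ is Eberlein: it is
covered by finitely many such sets $U_1,\dots,U_m$, each
$L\cap\operatorname{cl}U_i$ is Eberlein by (E1), and (E2) applies to their union.
Since $C$ is not Eberlein, $O\ne C$ and $F\ne\emptyset$.

Suppose that $V\ne\emptyset$ is open in $F$ and $\operatorname{cl}V$ is Eberlein.
Write $V=V'\cap F$ with $V'$ open in $C$, take $x\in V$, and choose by regularity
an open $W\ni x$ with $\operatorname{cl}W\subset V'$. The space
$\operatorname{cl}W$ is compact and splittable. Consider its subset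
$A=F\cap\operatorname{cl}W\subset V$. A closed subset of $\operatorname{cl}W$
contained in $A$ is a closed subspace of $\operatorname{cl}V$, hence Eberlein. A
closed subset of $\operatorname{cl}W$ disjoint from $A$ is a compact subset of
$O$, hence Eberlein. By Proposition~\ref{prop:fiber}(b), $\operatorname{cl}W$ is
Eberlein, so $W\subset O$. This contradicts $x\in W\cap F$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

An Eberlein compactum is splittable by the identity map. For the converse, suppose
that some splittable compact space is not Eberlein, and let $X$ be such a space of
the least possible weight $\kappa$. Compact spaces of countable weight are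
metrizable, so $\kappa>\omega$ by (E1). We first note:
\begin{equation}\label{eq:small}
\text{if } D\subset X \text{ and } |D|<\kappa, \text{ then } \operatorname{cl}D
\text{ is Eberlein.}
\end{equation}
Indeed, $Z=\operatorname{cl}D$ is compact and splittable. If $Z$ is finite, it is
Eberlein by (E1). Otherwise $w(Z)=d(Z)\le|D|<\kappa$ by Lemma~\ref{lem:fu}, and
$Z$ is Eberlein by the minimality of $\kappa$. This is where the equality of weight
and density is needed: the subspaces we construct have small density, and the
induction is on the weight.

The rank argument requires a chain of closed Eberlein subspaces of uncountable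
regular length that covers $X$, and we obtain one when
$\operatorname{cf}\kappa>\omega$. When $\operatorname{cf}\kappa=\omega$, we
instead embed $X$ in a countable product of images of smaller weight. An image of
$X$ is not known to be splittable, so minimality does not apply to it directly; we
represent it as the image of a closed subspace of small density and use (E2).

\subsection*{The case $\operatorname{cf}\kappa=\omega$}
We may assume $X\subset[0,1]^\kappa$. Write $\kappa=\bigcup_n\Gamma_n$ with
$|\Gamma_n|<\kappa$, and let $\pi_n:X\to[0,1]^{\Gamma_n}$ be the projection. Then
\[
d(\pi_n(X))\le w(\pi_n(X))\le|\Gamma_n|+\omega<\kappa,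
\]
so there is $D_n\subset X$ with $|D_n|<\kappa$ and $\pi_n(D_n)$ dense in
$\pi_n(X)$. The set $\pi_n(\operatorname{cl}D_n)$ is compact and contains
$\pi_n(D_n)$, so it equals $\pi_n(X)$. By \eqref{eq:small} and (E2), $\pi_n(X)$ is
Eberlein. Since the $\Gamma_n$ cover $\kappa$, the map $\Delta_n\pi_n$ is injective
and embeds $X$ in $\prod_n\pi_n(X)$. By (E1), $X$ is Eberlein, a contradiction.

\subsection*{The case $\mu=\operatorname{cf}\kappa>\omega$}
The cardinal $\mu$ is regular and uncountable. Let $\{d_\eta:\eta<\kappa\}$ be
dense in $X$, let $(\kappa_\xi)_{\xi<\mu}$ be a strictly increasing sequence of
ordinals cofinal in $\kappa$, and put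
\[
X_\xi=\operatorname{cl}\{d_\eta:\eta<\kappa_\xi\}\qquad(\xi<\mu).
\]
These closed sets increase with $\xi$ and are Eberlein by \eqref{eq:small}. By
Lemma~\ref{lem:fu} every $x\in X$ is the limit of a sequence $(d_{\eta_n})_n$.
Since $\operatorname{cf}\kappa>\omega$, all $\eta_n$ lie below some $\kappa_\xi$,
and then $x\in X_\xi$. So $X=\bigcup_{\xi<\mu}X_\xi$, and
$\rho(x)=\min\{\xi<\mu:x\in X_\xi\}$ is defined on all of $X$.

By Solovay's theorem, fix disjoint stationary sets
$S_0,S_1\subset\{\gamma<\mu:\operatorname{cf}\gamma=\omega\}$, and let
\[
A=\{x\in X:\ \rho(x)\in S_1\}.
\]
We show that every closed non-Eberlein set $C\subset X$ meets both $A$ and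
$X\setminus A$. The space $C$ is compact and splittable; let $F\subset C$ be as in
Lemma~\ref{lem:kernel}, and put $F_\xi=F\cap X_\xi$. These sets are closed and
increasing, with union $F$. Each $F_\xi$ is nowhere dense in $F$: if
$V\subset F_\xi$ were nonempty and open in $F$, then $\operatorname{cl}V$ would be
a closed subspace of $X_\xi$, hence Eberlein, contrary to the choice of $F$. The
space $F$ is Fr\'echet--Urysohn by Lemma~\ref{lem:fu}, and the rank function of
$(F_\xi)_{\xi<\mu}$ is the restriction of $\rho$ to $F$. Let $E$ be the club given
by Lemma~\ref{lem:rank}. For $i=0,1$ pick $\gamma_i\in E\cap S_i$; it has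
cofinality $\omega$, so there is $x_i\in F$ with $\rho(x_i)=\gamma_i$. Then
$x_1\in C\cap A$, and $x_0\in C\setminus A$ because $S_0\cap S_1=\emptyset$.

Thus every closed subset of $X$ contained in $A$ or disjoint from $A$ is Eberlein.
By Proposition~\ref{prop:fiber}(b), $X$ is Eberlein, a contradiction. This
completes the proof of Theorem~\ref{thm:main}. \qed

\medskip
The club $E$ depends on $C$, while $S_0$, $S_1$ and $A$ do not. This is how one set
$A$ serves all closed non-Eberlein subspaces simultaneously.

\section{Subclasses, powers, and the need for arbitrary sets}\label{sec:more}

Theorem~\ref{thm:main} passes to subclasses of the Eberlein compacta with suitable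
closure properties.

\begin{theorem}\label{thm:class}
Let $\mathcal P$ be a class of Eberlein compacta that contains a two-point space
and is closed under closed subspaces, countable products and Hausdorff continuous
images. Then, in ZFC, a compact space is splittable over $\mathcal P$ if and only
if it belongs to $\mathcal P$. Hence countable products and continuous images of
compacta splittable over $\mathcal P$ are splittable over $\mathcal P$.
\end{theorem}

\begin{proof}
A member of $\mathcal P$ is splittable over $\mathcal P$ by the identity map. Let
$X$ be compact and splittable over $\mathcal P$. Since members of $\mathcal P$ are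
Eberlein, $X$ is splittable over the Eberlein compacta, and it is Eberlein by
Theorem~\ref{thm:main}. Lemma~\ref{lem:partition}, applied to $\mathcal P$ and the
partition $\{X\}$, gives an injective map $g:X\to Z$ with $Z\in\mathcal P$. The
closed subspace $g(X)$ of $Z$ belongs to $\mathcal P$, and $X$ is its image under
the homeomorphism $g^{-1}$, so $X\in\mathcal P$. The last assertion follows from
the first and the closure properties of $\mathcal P$.
\end{proof}

The two-point space only excludes the classes all of whose members have at most
one point. The theorem applies to the metrizable compacta, to all Eberlein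
compacta, and to the \emph{uniform Eberlein compacta}, the spaces homeomorphic to
weakly compact subsets of Hilbert spaces. For the last class, note that on a
bounded subset of $\ell_2(\Gamma)\subset c_0(\Gamma)$ the weak topology is the
pointwise topology, so the scaling used for (E1) gives closure under countable
products; for continuous images see again \cite{BRW}.

Squares are the first case of powers, and the range of admissible exponents can be
determined exactly.

\begin{corollary}\label{cor:powers}
Let $X$ be a compact space splittable over the class of Eberlein compacta, with
$|X|\ge2$, and let $\lambda$ be a cardinal. Then $X^\lambda$ is splittable over the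
class of Eberlein compacta if and only if $\lambda\le\omega$.
\end{corollary}

\begin{proof}
If $\lambda\le\omega$, then $X^\lambda$ is Eberlein by Theorem~\ref{thm:main} and
(E1), hence splittable. Let $\lambda>\omega$ and let $a\ne b$ be points of $X$.
The points of $X^\lambda$ with coordinates in $\{a,b\}$ on $\omega_1$ and equal to
$a$ elsewhere form a closed copy of $\{0,1\}^{\omega_1}$. In this space the
constant point $1$ is in the closure of the set of points with countable support,
since a basic neighborhood restricts finitely many coordinates. It is not the
limit of a sequence of such points, since the union of their supports is countable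
and all of them vanish at some coordinate. So $\{0,1\}^{\omega_1}$ is not
Fr\'echet--Urysohn, and by Lemma~\ref{lem:fu} it is not splittable. As
splittability passes to subspaces, $X^\lambda$ is not splittable.
\end{proof}

The sets split in our proof are defined by arbitrary colorings and by stationary
sets. Some such freedom is necessary: Theorem~\ref{thm:main} fails if only the open
sets and the closed sets are required to be split.

\begin{example}\label{ex:arrow}
Let $K=[0,1]\times\{0,1\}$ with the order topology of the lexicographic order, the
double arrow space. It is compact, because every subset has a supremum. It is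
hereditarily Lindel\"of, being the union of $[0,1]\times\{0\}$ and
$[0,1]\times\{1\}$, each of which is homeomorphic to a subspace of the Sorgenfrey
line. Let $U\subset K$ be open and nonempty. Each point of $U$ lies in a set
$\{h'\ne0\}\subset U$ for some map $h':K\to[0,1]$, and since $U$ is Lindel\"of,
countably many such sets $\{h_n\ne0\}$, $n\ge1$, cover $U$. The map
$h=\sum_n2^{-n}h_n:K\to[0,1]$ satisfies $U=\{h\ne0\}$. Its fiber over $0$ is
$K\setminus U$ and its other fibers lie in $U$, so $h$ splits both $U$ and
$K\setminus U$. Together with a constant map for $U=\emptyset$, this shows that all
open and all closed subsets of $K$ are split by maps into $[0,1]$.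

On the other hand, $K$ is separable, with dense set
$(\mathbb Q\cap[0,1])\times\{0,1\}$. It is not metrizable: the sets
$\{p:p\le(t,0)\}=\{p:p<(t,1)\}$, $t\in[0,1]$, are uncountably many clopen sets,
whereas in a compact space with a countable base each clopen set is a finite union
of basic sets. By (E3), $K$ is not Eberlein.

A set that cannot be split is easy to name. The projection $\pi:K\to[0,1]$ is
continuous and has two-point fibers. If a map $g$ to an Eberlein compactum $Z$
were to split $[0,1]\times\{0\}$, then $(\pi,g)$ would be injective and would embed
$K$ in the Eberlein compactum $[0,1]\times Z$.
\end{example}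

\begin{thebibliography}{9}

\bibitem{BRW}
Benyamini, Rudin and Wage, Pacific J. Math. \textbf{70} (1977).

\bibitem{Split}
\emph{Splittability over some classes of Corson compact spaces},
\texttt{http://\allowbreak mat.izt.uam.mx/\allowbreak mat/\allowbreak documentos/\allowbreak produccion\_academica/\allowbreak 2015/\allowbreak 54/\allowbreak ARTICULO\%20\allowbreak ESPECIALIZADO\%20\allowbreak DE\%20\allowbreak INVESTIGACION-682.pdf}

\end{thebibliography}
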